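
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Level sets of the initial segment $\hat\Omega$ function are null}


\begin{abstract}
For an optimal prefix-free machine $V$ let $\hat\Omega_V(Y)=\sum_n 2^{-K_V(Y\restriction n)}$. We prove that every level set of the function $\hat\Omega_V\colon 2^\omega\to\mathbb R$ has measure zero. The method shows more. There is no set of positive measure on which $\hat\Omega_V$ is flat at a computable rate. If $h$ is a $C^1$ function on $[0,1]$ whose derivative has a computable modulus of continuity, then $\hat\Omega_V(Y)$ equals the value of $h$ at the real with binary expansion $Y$ only for a null set of $Y$. Both computability hypotheses are needed. It also follows that the distribution of $\hat\Omega_V(Y)$, for uniformly distributed $Y$, is singular continuous.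
\end{abstract}

\section{The question}

Let $2^{<\omega}$ be the set of finite binary strings and $2^\omega$ Cantor space with its uniform measure $\mu$. A \emph{prefix-free machine} is a partial computable function $M$ from strings to strings such that no element of its domain is a proper prefix of another. Put $K_M(\sigma)=\min\{|p|:M(p)=\sigma\}$, with $K_M(\sigma)=\infty$ and $2^{-\infty}=0$ if there is no such $p$. A prefix-free machine $V$ is \emph{optimal} if for every prefix-free machine $M$ there is a constant $c$ with $K_V(\sigma)\le K_M(\sigma)+c$ for all $\sigma$.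

The \emph{initial segment $\hat\Omega$ number} of $Y\in2^\omega$ with respect to $M$ is
\[
\hat\Omega_M(Y)=\sum_{n}2^{-K_M(Y\restriction n)} .
\]
The question posed in \cite{CO} is whether $\hat\Omega_V^{-1}(q)$ is null for every optimal $V$ and every real number $q$. The answer is yes.

\begin{theorem}\label{thm:main}
Let $V$ be an optimal prefix-free machine and $q$ a real number. Then $\mu\{Y\in2^\omega:\hat\Omega_V(Y)=q\}=0$.
\end{theorem}

Some hypothesis on the machine is needed: if $M$ has the single program $0$, and $M(0)$ is the empty string, then $\hat\Omega_M$ is constantly $\frac12$.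

For optimal $V$ two observations pull in opposite directions. On the one hand, optimality lets us put a definite amount of weight wherever a computable procedure tells us to, so $\hat\Omega_V$ should vary everywhere, and one guesses that its level sets are small. On the other hand, $\hat\Omega_V$ is extremely flat at typical points. Write
\[
m(\sigma)=2^{-K_V(\sigma)},\qquad T_n(Y)=\sum_{i>n}m(Y\restriction i),
\]
so that $T_n(Y)$ is the part of $\hat\Omega_V(Y)$ not yet visible at $Y\restriction n$. Lemma~\ref{lem:tails} below gives $\sum_n2^n\int T_n\,d\mu\le1$, so $2^nT_n(Y)\to0$ for almost every $Y$. Thus, for typical $Y$, the partial sum of $\hat\Omega_V(Y)$ up to $Y\restriction n$ is correct up to an error $o(2^{-n})$. Transferred to the unit interval, $\hat\Omega_V$ becomes a function whose derivative is $0$ almost everywhere. For every $\varepsilon>0$ it even agrees with some $C^1$ function off a set of measure less than $\varepsilon$ (Proposition~\ref{prop:whitney}). So we cannot expect to see from local variation at typical points that level sets are small. The proof uses instead that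 optimality allows weight to be placed along a computable list of strings.

The way it does so can be put in one sentence. If $E$ has positive measure, then the \emph{averages} of $T_{|\sigma|}$ over the sets $E\cap[\sigma]$ are summable over the strings $\sigma$ for which $E$ fills more than half of the cylinder $[\sigma]$, whereas the \emph{suprema} of $T_{|\sigma|}$ over the same sets are not. On a level set the average and the supremum coincide.

Section~\ref{sec:prelim} recalls standard facts. Section~\ref{sec:warmup} treats the simplest case, a level set equal to all of $2^\omega$. Section~\ref{sec:main} proves Theorem~\ref{thm:main}. The remaining sections determine how far the method reaches: Section~\ref{sec:rates} replaces ``constant'' by ``flat at a computable rate'', Section~\ref{sec:smooth} replaces constants by smooth functions, and Section~\ref{sec:C1} shows the limits of the latter and derives the singularity of the distribution.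

\section{Notation and standard facts}\label{sec:prelim}

Fix an optimal $V$, let $m$ and $T_n$ be as above, and put
\[
f(Y)=\hat\Omega_V(Y)=\sum_nm(Y\restriction n),\qquad w_i=\sum_{|\sigma|=i}m(\sigma).
\]
For a string $\sigma$ let $[\sigma]$ be the set of all $Y\in2^\omega$ that have $\sigma$ as a prefix, so $\mu([\sigma])=2^{-|\sigma|}$. Let $\mathcal B_n$ be the finite $\sigma$-algebra generated by the cylinders $[\sigma]$ with $|\sigma|=n$. We write $2^n$ also for the set of strings of length $n$, as in $\tau\in2^n$.

Kraft's inequality says that $\sum_{p\in D}2^{-|p|}\le1$ for every set $D$ of strings none of which is a proper prefix of another. Choose a shortest program for each string that has a program. Different strings get different programs, so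
\begin{equation}\label{eq:kraft}
\sum_\sigma m(\sigma)=\sum_iw_i\le1 .
\end{equation}
In particular $0\le f\le1$. Both $f$ and each $T_n$ are suprema of increasing sequences of locally constant functions, hence lower semicontinuous and Borel. Two points with the same first $n$ bits have the same partial sums up to $n$, so
\begin{equation}\label{eq:diff}
f(Y)-f(Z)=T_n(Y)-T_n(Z)\qquad\text{if }Y\restriction n=Z\restriction n .
\end{equation}

\begin{lemma}\label{lem:tails}
For every $N\ge0$, $\ \sum_{n\ge N}2^n\int T_n\,d\mu\le\sum_{i>N}w_i\le1$.
\end{lemma}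

\begin{proof}
We have $\int m(Y\restriction i)\,d\mu(Y)=\sum_{|\sigma|=i}2^{-i}m(\sigma)=2^{-i}w_i$. Hence
\[
\sum_{n\ge N}2^n\int T_n\,d\mu=\sum_{n\ge N}\sum_{i>n}2^{n-i}w_i=\sum_{i>N}w_i\sum_{N\le n<i}2^{n-i}\le\sum_{i>N}w_i . \qedhere
\]
\end{proof}

We use three textbook facts.

\smallskip\noindent\textbf{Kraft--Chaitin theorem} \cite[Theorem 3.6.1]{DH}. If $(n_i,\sigma_i)_i$ is a computable sequence of ``requests'' with total weight $\sum_i2^{-n_i}\le1$, then there is a prefix-free machine $M$ with $K_M(\sigma_i)\le n_i$ for all $i$.

\smallskip\noindent By optimality there is then a constant $a>0$ (namely $a=2^{-c}$) with $m(\sigma_i)\ge a2^{-n_i}$ for all $i$. This is the only way in which optimality will be used.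

\smallskip\noindent\textbf{Lebesgue density.} If $P\subseteq2^\omega$ is measurable, then $2^n\mu(P\cap[Y\restriction n])\to1$ for almost every $Y\in P$.

\smallskip\noindent\textbf{L\'evy's conditional Borel--Cantelli lemma} \cite[12.15]{Wi}. Let $(\mathcal H_k)$ be a filtration and $C_k\in\mathcal H_{k+1}$. Almost surely on the event $\sum_k\Pr(C_k\mid\mathcal H_k)=\infty$, infinitely many of the $C_k$ occur.

\section{The simplest case: $f$ is not constant}\label{sec:warmup}

Suppose that $f=q$ on all of $2^\omega$. Then $T_n(Y)=q-\sum_{j\le n}m(Y\restriction j)$ depends only on $\sigma=Y\restriction n$; call it $R(\sigma)$. A constant equals its average, so $R(\sigma)=2^{|\sigma|}\int_{[\sigma]}T_{|\sigma|}\,d\mu$, and Lemma~\ref{lem:tails} with $N=0$ gives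
\[
\sum_{\sigma\in2^{<\omega}}R(\sigma)=\sum_n2^n\int T_n\,d\mu\le1 .
\]
Now issue the requests $(k,0^{4^k})$ for $k\ge1$, of total weight $\sum_{k\ge1}2^{-k}=1$. By Kraft--Chaitin and optimality, $m(0^{4^k})\ge a2^{-k}$ for some $a>0$ and all $k\ge1$. For each $j<4^k$ the string $0^{4^k}$ lies on the path $0^\omega$ beyond $0^j$, so $R(0^j)=T_j(0^\omega)\ge a2^{-k}$. Therefore
\[
1\ge\sum_{j<4^k}R(0^j)\ge4^k\cdot a2^{-k}=a2^k ,
\]
which is false for large $k$.

The mechanism is leverage. A weight $x$ at the end of a path of length $\ell$ costs $x$ in Kraft's inequality, but it is counted $\ell$ times, once at each string of the path before the end, in the sum of the values $R$. On the other hand each $R(\sigma)$ is an average, and the sum of the averages is bounded by Lemma~\ref{lem:tails}.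

If $f=q$ only on a set $P$ of positive measure, two things go wrong. The average of $T_n$ over $P\cap[\sigma]$ is controlled by $2^n\int_{[\sigma]}T_n\,d\mu$ only if $P$ fills a fixed proportion of $[\sigma]$. And the path $0^\omega$, like any other computable path, may have nothing to do with $P$. So the machine has to act near typical points: the weight must be spread over all strings $\tau$ of some length $s$, with a reward at the end of a path $\tau0^\ell$ starting at each of them. The set $P$ may avoid these paths, but by Borel--Cantelli it can do so only to a limited extent, since a random point through $\tau$ follows the path to its end with probability $2^{-\ell}$. The next section balances these quantities.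

\section{Averages, suprema, and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $E\subseteq2^\omega$ be measurable. Call a string $\sigma$ \emph{thick} for $E$ if $\mu(E\cap[\sigma])>\frac12 2^{-|\sigma|}$, and let $G_E$ be the set of thick strings. For $\sigma\in G_E$ with $|\sigma|=n$ put
\[
A_E(\sigma)=\frac1{\mu(E\cap[\sigma])}\int_{E\cap[\sigma]}T_n\,d\mu,\qquad
R_E(\sigma)=\sup\{T_n(Y):Y\in E\cap[\sigma]\}.
\]

\begin{lemma}[Averages]\label{lem:avg}
For every measurable $E$, $\ \sum_{\sigma\in G_E}A_E(\sigma)\le2$.
\end{lemma}

\begin{proof}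
If $\sigma\in G_E$ has length $n$, then $A_E(\sigma)\le2\cdot2^n\int_{[\sigma]}T_n\,d\mu$. The sum over all $\sigma\in G_E$ of length $n$ is at most $2\cdot2^n\int T_n\,d\mu$. Sum over $n$ and apply Lemma~\ref{lem:tails} with $N=0$.
\end{proof}

\paragraph{Choosing the blocks.} We shall work in successive blocks. The $k$-th block occupies the levels from $s_k$ to $s_k+\ell_k$, and the machine puts weight $c_k2^{-s_k}$, up to a constant factor, on $\tau0^{\ell_k}$ for each $\tau\in2^{s_k}$, at total cost $c_k$. We need $\sum_kc_k\le1$. If the whole path from $\tau$ to $\tau0^{\ell_k}$ consists of thick strings, the path contributes at least about $\ell_kc_k2^{-s_k}$ to the sum of suprema. If not, then a random point through $\tau$ meets a string that is not thick with probability at least $2^{-\ell_k}$. We want neither alternative to be possible too often, so we balance them: $\ell_kc_k=2^{-\ell_k}$. What remains is to find lengths with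
\[
\sum_k2^{-\ell_k}=\infty\qquad\text{and}\qquad\sum_k\frac{2^{-\ell_k}}{\ell_k}\le1 .
\]
If $2^\ell$ blocks of length $\ell$ are used for each $\ell$ in a set $\Lambda$, the first sum is $\sum_{\ell\in\Lambda}1$ and the second is $\sum_{\ell\in\Lambda}1/\ell$. Any sufficiently sparse infinite computable set $\Lambda$ will do; we take $\Lambda=\{2^i:i\ge1\}$.

So, for each $i\ge1$, take $2^{2^i}$ blocks of length $2^i$, and list all blocks in order of $i$. The $k$-th block, $k\ge0$, has length $\ell_k=2^{i_k}$, and
\begin{equation}\label{eq:blocks}
\sum_k2^{-\ell_k}=\sum_{i\ge1}1=\infty,\qquad\sum_k\frac{2^{-\ell_k}}{\ell_k}=\sum_{i\ge1}2^{-i}=1 .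
\end{equation}
The lengths are now fixed. The starting levels $s_k$ are left free for the sake of Section~\ref{sec:rates}.

\begin{proposition}[Suprema]\label{prop:sup}
Let $(s_k)_{k\ge0}$ be a computable sequence of natural numbers with $s_{k+1}\ge s_k+\ell_k$ for all $k$, and let $L=\bigcup_k[s_k,s_k+\ell_k)\subseteq\mathbb N$. If $E$ is measurable and $\mu(E)>0$, then
\[
\sum_{\sigma\in G_E,\ |\sigma|\in L}R_E(\sigma)=\infty .
\]
\end{proposition}

\begin{proof}
Write $G=G_E$, $R=R_E$, and let $\Sigma$ be the sum in question. Suppose $\Sigma<\infty$; we show that $\mu(E)=0$.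

\emph{The machine.} For each $k$ and each $\tau\in2^{s_k}$ issue the request $(s_k+\ell_k+i_k,\ \tau0^{\ell_k})$. The sequence of requests is computable because $(s_k)$ is. Since $2^{-i_k}=1/\ell_k$, the total weight is
\[
\sum_k2^{s_k}2^{-s_k-\ell_k-i_k}=\sum_k\frac{2^{-\ell_k}}{\ell_k}=1 .
\]
By Kraft--Chaitin and optimality there is a constant $a>0$ with
\begin{equation}\label{eq:reward}
m(\tau0^{\ell_k})\ge a\,\frac{2^{-s_k-\ell_k}}{\ell_k}\qquad\text{for all $k$ and all }\tau\in2^{s_k}.
\end{equation}

\emph{Safe strings.} Call $\tau\in2^{s_k}$ \emph{$k$-safe} if $\tau0^j\in G$ for all $0\le j\le\ell_k$, and \emph{$k$-risky} otherwise. Let $S_k=\{Y:Y\restriction s_k\text{ is $k$-safe}\}$. If $\tau$ is $k$-safe, then $\tau0^{\ell_k}$ is thick, so there is a point $Y\in E\cap[\tau0^{\ell_k}]$. For each $j<\ell_k$ this $Y$ lies in $E\cap[\tau0^j]$, and $\tau0^{\ell_k}$ is one of its prefixes of length greater than $s_k+j$. Thus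
\[
R(\tau0^j)\ge T_{s_k+j}(Y)\ge m(\tau0^{\ell_k}),\qquad\text{and so}\qquad
\sum_{j<\ell_k}R(\tau0^j)\ge a2^{-\ell_k}2^{-s_k}
\]
by \eqref{eq:reward}. The strings $\tau0^j$ with $j<\ell_k$ and $\tau\in2^{s_k}$ $k$-safe are thick and have length in $L$. They are distinct for different triples $(k,\tau,j)$: the intervals $[s_k,s_k+\ell_k)$ are disjoint, so the length determines $k$ and $j$, and then $\tau$ is determined. Summing over $k$ and over the $k$-safe $\tau$, which number $2^{s_k}\mu(S_k)$, we get
\[
a\sum_k2^{-\ell_k}\mu(S_k)\le\Sigma<\infty .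
\]
The left side is $a\int\sum_k2^{-\ell_k}1_{S_k}\,d\mu$, so $\sum_k2^{-\ell_k}1_{S_k}(Y)<\infty$ for almost every $Y$. Since $\sum_k2^{-\ell_k}=\infty$ by \eqref{eq:blocks},
\begin{equation}\label{eq:risky}
\sum_{k:\,Y\notin S_k}2^{-\ell_k}=\infty\qquad\text{for almost every }Y .
\end{equation}

\emph{Risky strings.} Let $C_k$ be the set of $Y$ such that $Y\restriction n\notin G$ for some $n\in[s_k,s_k+\ell_k]$. Then $C_k\in\mathcal B_{s_k+\ell_k}\subseteq\mathcal B_{s_{k+1}}$. If $\tau\in2^{s_k}$ is $k$-risky, some $\tau0^j$ with $j\le\ell_k$ is not in $G$. Then $[\tau0^j]\subseteq C_k$, so $C_k$ has conditional probability at least $2^{-j}\ge2^{-\ell_k}$ in $[\tau]$. In other words,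
\[
\mu(C_k\mid\mathcal B_{s_k})(Y)\ge2^{-\ell_k}\qquad\text{whenever }Y\notin S_k .
\]
By \eqref{eq:risky}, $\sum_k\mu(C_k\mid\mathcal B_{s_k})=\infty$ almost everywhere. L\'evy's lemma with $\mathcal H_k=\mathcal B_{s_k}$ shows that almost every $Y$ lies in infinitely many $C_k$. As $s_k\to\infty$, almost every $Y$ has infinitely many prefixes that are not thick for $E$.

But by Lebesgue density almost every $Y\in E$ has only finitely many such prefixes. Hence $\mu(E)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P=\{Y:f(Y)=q\}$, a Borel set, and suppose $\mu(P)>0$. By \eqref{eq:diff}, for each $\sigma\in G_P$ the function $T_{|\sigma|}$ is constant on $P\cap[\sigma]$. Hence $R_P(\sigma)=A_P(\sigma)$, and $\sum_{\sigma\in G_P}R_P(\sigma)\le2$ by Lemma~\ref{lem:avg}. On the other hand, take $s_0=0$ and $s_{k+1}=s_k+\ell_k$. Proposition~\ref{prop:sup} says that $\sum_{\sigma\in G_P,\,|\sigma|\in L}R_P(\sigma)=\infty$, a contradiction.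
\end{proof}

\begin{remark}
The proof used only two properties of $m$: that $\sum_\sigma m(\sigma)<\infty$ (the value of the bound in Lemma~\ref{lem:avg} is immaterial), and that for each machine $M$ built in the proof there is $a>0$ with $m\ge a2^{-K_M}$.
\end{remark}

\section{Flatness at a computable rate}\label{sec:rates}

Theorem~\ref{thm:main} followed because supremum and average are equal on a level set. It would be enough that they are close. Since $2^n$ strings have length $n$, an error of $2^{-n}\delta_n$ at each of them gives a total error of at most $\delta_n$ at level $n$. This suggests measuring the oscillation of $f$ on cylinders relative to their size. For $E\subseteq2^\omega$ let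
\[
\delta_n(E)=2^n\max_{|\sigma|=n}\ \sup\{|f(Y)-f(Z)|:Y,Z\in E\cap[\sigma]\},\qquad\sup\emptyset=0 .
\]
Clearly $\delta_n(E')\le\delta_n(E)$ if $E'\subseteq E$. Every cylinder of length $n+r$ is contained in one of length $n$, so
\begin{equation}\label{eq:delta}
\delta_{n+r}(E)\le2^r\delta_n(E).
\end{equation}
If $\delta_n(E)\to0$, then $f$ is flat on $E$ in the sense that its oscillation on $E\cap[\sigma]$ is small compared with $\mu([\sigma])$, uniformly over the strings $\sigma$ of a given large length. If $f$ is constant on $E$, then $\delta_n(E)=0$ for all $n$, so the following theorem contains Theorem~\ref{thm:main}.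

\begin{theorem}\label{thm:rate}
If $E$ is measurable and there is a computable $g\colon\mathbb N\to\mathbb N$ with $\delta_{g(k)}(E)\le2^{-k}$ for all $k$, then $\mu(E)=0$.
\end{theorem}

\begin{proof}
The hypothesis gives flatness only at the levels $g(k)$, and the bound that \eqref{eq:delta} gives at later levels loses a factor $2$ per level. So we start each block at a level where $\delta_n(E)$ is so small that this loss over the length of the block does no harm. Let $t_0=0$ and, recursively,
\[
j_k=k+\ell_k+t_k,\qquad s_k=\max(g(j_k),t_k),\qquad t_{k+1}=s_k+\ell_k .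
\]
The sequence $(s_k)$ is computable because $g$ is, and $s_{k+1}\ge t_{k+1}=s_k+\ell_k$. We claim that $\delta_{s_k}(E)\le2^{-k-\ell_k}$. If $s_k=g(j_k)$, then $\delta_{s_k}(E)\le2^{-j_k}\le2^{-k-\ell_k}$. If $s_k=t_k\ge g(j_k)$, then \eqref{eq:delta} gives $\delta_{s_k}(E)\le2^{t_k-g(j_k)}2^{-j_k}\le2^{t_k-j_k}=2^{-k-\ell_k}$. Hence, by \eqref{eq:delta} again,
\[
\sum_{j<\ell_k}\delta_{s_k+j}(E)\le\sum_{j<\ell_k}2^j\delta_{s_k}(E)\le2^{\ell_k}\delta_{s_k}(E)\le2^{-k}.
\]
With $L=\bigcup_k[s_k,s_k+\ell_k)$ this gives $\sum_{n\in L}\delta_n(E)\le2$.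

If $\sigma\in G_E$ has length $n$ and $Y,Z\in E\cap[\sigma]$, then $T_n(Y)\le T_n(Z)+2^{-n}\delta_n(E)$ by \eqref{eq:diff}. Taking the supremum over $Y$ and averaging over $Z$, we get $R_E(\sigma)\le A_E(\sigma)+2^{-n}\delta_n(E)$. There are at most $2^n$ such $\sigma$, so Lemma~\ref{lem:avg} yields
\[
\sum_{\sigma\in G_E,\ |\sigma|\in L}R_E(\sigma)\le2+\sum_{n\in L}\delta_n(E)\le4 .
\]
By Proposition~\ref{prop:sup}, $\mu(E)=0$.
\end{proof}

Computability of $g$ was used to make the list of requests computable. It is essential: an oracle for the halting problem $\emptyset'$ computes a rate of flatness on sets of almost full measure. So ``computable'' in Theorem~\ref{thm:rate} cannot be weakened to ``$\emptyset'$-computable''.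

\begin{proposition}\label{prop:rate-sharp}
For every $\varepsilon>0$ there are a closed set $E$ with $\mu(E)\ge1-\varepsilon$ and a function $g\le_T\emptyset'$ such that $\delta_n(E)\le2^{-k}$ for all $k$ and all $n\ge g(k)$.
\end{proposition}

\begin{proof}
The idea is to let $\emptyset'$ find out how fast the tails of $\sum_\sigma m(\sigma)$ shrink. Fix $p\in\mathbb N$ with $2^{-p}\le\varepsilon$. Every $K_V(\sigma)$ is finite: requests of length $2|\sigma|+1$ for all $\sigma$ have total weight $\sum_n2^n2^{-2n-1}=1$, so optimality applies. Hence $\emptyset'$ computes the exact value $m(\sigma)$, by finding some program for $\sigma$ and then deciding which shorter strings are programs for $\sigma$. By running all programs for longer and longer, we obtain the real $\sum_\sigma m(\sigma)$ as the limit of a computable nondecreasing sequence of rationals. So $\emptyset'$ decides whether this real exceeds a given rational, and it computes the real to any precision. Using better and better approximations, $\emptyset'$ can therefore search, for each $k\ge1$, for a number $N_k$ with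
\[
\sum_{i>N_k}w_i=\sum_\sigma m(\sigma)-\sum_{|\sigma|\le N_k}m(\sigma)<2^{-2k-p}.
\]
The search succeeds because such numbers exist and the inequality is strict. Let
\[
E=\{Y:2^nT_n(Y)\le2^{-k}\ \text{ for all }k\ge1\text{ and }n\ge N_k\}.
\]
This set is closed because each $T_n$ is lower semicontinuous. By Markov's inequality and Lemma~\ref{lem:tails},
\[
\mu(2^\omega\setminus E)\le\sum_{k\ge1}\sum_{n\ge N_k}2^k\int2^nT_n\,d\mu\le\sum_{k\ge1}2^k\sum_{i>N_k}w_i\le\sum_{k\ge1}2^{-k-p}=2^{-p}\le\varepsilon .
\]
If $k\ge1$, $|\sigma|=n\ge N_k$ and $Y,Z\in E\cap[\sigma]$, then $T_n(Y)$ and $T_n(Z)$ lie in $[0,2^{-n-k}]$, and so $|f(Y)-f(Z)|\le2^{-n-k}$ by \eqref{eq:diff}. Thus $\delta_n(E)\le2^{-k}$ for $n\ge N_k$. Put $g(k)=N_k$ for $k\ge1$ and $g(0)=N_1$.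
\end{proof}

\section{Smooth functions in place of constants}\label{sec:smooth}

Let $\pi(Y)=\sum_iY(i)2^{-i-1}\in[0,1]$ be the real with binary expansion $Y$. The map $\pi$ carries $\mu$ to Lebesgue measure $\lambda$ on $[0,1]$, and $\pi$ maps $[\sigma]$ onto a closed dyadic interval of length $2^{-|\sigma|}$. Theorem~\ref{thm:main} says that $f$ almost never equals a given constant. We now let the constant vary with $Y$ in a controlled way.

\begin{theorem}\label{thm:smooth}
Let $h\colon[0,1]\to\mathbb R$ be $C^1$, and suppose there is a computable $g\colon\mathbb N\to\mathbb N$ such that $|h'(x)-h'(y)|\le2^{-k}$ whenever $|x-y|\le2^{-g(k)}$. Then $\mu\{Y:\hat\Omega_V(Y)=h(\pi(Y))\}=0$.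
\end{theorem}

Nothing is assumed about the computability of $h$ itself. If $|h'(x)-h'(y)|\le C|x-y|^\alpha$ with $\alpha>0$, then $g(k)=b(k+c)$ works for integers $b\ge1/\alpha$ and $c\ge0$ with $2^c\ge C$. So the theorem covers every $h\in C^{1,\alpha}$ with $\alpha>0$, hence all $C^2$ functions, polynomials and constants.

To apply Theorem~\ref{thm:rate} we need a computable rate of flatness, while Proposition~\ref{prop:rate-sharp} gives only a $\emptyset'$-computable one. The proof uses the latter only for a qualitative conclusion, namely that $h'$ vanishes at many points. The modulus of $h'$ then yields a computable rate.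

\begin{proof}
Suppose $\{Y:f(Y)=h(\pi(Y))\}$ has positive measure. Intersecting it with a set $E$ from Proposition~\ref{prop:rate-sharp} for small enough $\varepsilon$, we get a measurable set $E_1$ with $\mu(E_1)>0$, $\delta_n(E_1)\to0$, and $f=h\circ\pi$ on $E_1$. Let $E_2$ be the set of $Y\in E_1$ with $2^n\mu(E_1\cap[Y\restriction n])\to1$. By Lebesgue density $\mu(E_2)=\mu(E_1)>0$.

\emph{If $Y\in E_2$, then $h'(\pi(Y))=0$.} Let $n$ be so large that $\mu(E_1\cap[Y\restriction n])>\frac12 2^{-n}$. Then $\pi(E_1\cap[Y\restriction n])$ is not contained in an interval of length $\frac12 2^{-n}$, since the preimage of such an interval has measure at most $\frac12 2^{-n}$. So there are $Z_1,Z_2\in E_1\cap[Y\restriction n]$ with $|\pi(Z_1)-\pi(Z_2)|\ge\frac12 2^{-n}$. On the other hand,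
\[
|h(\pi(Z_1))-h(\pi(Z_2))|=|f(Z_1)-f(Z_2)|\le2^{-n}\delta_n(E_1).
\]
By the mean value theorem there is $\xi_n$ between $\pi(Z_1)$ and $\pi(Z_2)$, and so in the interval $\pi[Y\restriction n]$, with $|h'(\xi_n)|\le2\delta_n(E_1)$. As $n\to\infty$ we have $\xi_n\to\pi(Y)$ and $\delta_n(E_1)\to0$. Since $h'$ is continuous, $h'(\pi(Y))=0$.

\emph{A computable rate on $E_2$.} Let $|\sigma|=g(k)$ and $E_2\cap[\sigma]\ne\emptyset$. The interval $\pi[\sigma]$ has length $2^{-g(k)}$ and contains a zero of $h'$, so $|h'|\le2^{-k}$ on it. Hence $f=h\circ\pi$ varies by at most $2^{-g(k)}2^{-k}$ on $E_2\cap[\sigma]$. Thus $\delta_{g(k)}(E_2)\le2^{-k}$ for all $k$, and Theorem~\ref{thm:rate} gives $\mu(E_2)=0$, a contradiction.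
\end{proof}

\section{Agreement with $C^1$ functions, and the distribution of $f$}\label{sec:C1}

The modulus hypothesis in Theorem~\ref{thm:smooth} cannot be dropped. To see this we transfer $f$ to the unit interval. For a string $\sigma$ let $0.\sigma=\sum_{i<|\sigma|}\sigma(i)2^{-i-1}$, and for $x\in[0,1)$ let
\[
F(x)=\sum_\sigma m(\sigma)\,1_{[0.\sigma,\;0.\sigma+2^{-|\sigma|})}(x).
\]
For each $n$ the half-open intervals belonging to the strings of length $n$ partition $[0,1)$. If $Y$ is not eventually $1$, then $\pi(Y)$ lies in the interval belonging to $Y\restriction n$ for each $n$. So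
\begin{equation}\label{eq:transfer}
f(Y)=F(\pi(Y))\qquad\text{unless $Y$ is eventually $1$},
\end{equation}
and there are only countably many exceptions. Note that $0\le F\le1$.

The next lemma says that $F$ is uniformly flat on a compact set of almost full measure. Both results of this section follow from it.

\begin{lemma}\label{lem:flat}
For every $\varepsilon\in(0,1)$ there are a compact set $Q\subset(0,1)$ with $\lambda(Q)>1-\varepsilon$ and a nondecreasing function $\eta\colon(0,1]\to[0,\infty)$ with $\lim_{r\to0}\eta(r)=0$ such that
\[
|F(x)-F(y)|\le\eta(|x-y|)\,|x-y|\qquad\text{for all distinct }x,y\in Q .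
\]
\end{lemma}

\begin{proof}
We have $F=A-B$ with
\[
A(x)=\sum_\sigma m(\sigma)\,1[x\ge0.\sigma],\qquad B(x)=\sum_\sigma m(\sigma)\,1[x\ge0.\sigma+2^{-|\sigma|}],
\]
two convergent series of nondecreasing step functions. Fubini's theorem on termwise differentiation says that a convergent series of nondecreasing functions may be differentiated term by term almost everywhere. The derivative of each term is $0$ off one point, so $A'=B'=0$ almost everywhere, and $F'=0$ on a set $D\subseteq(0,1)$ of measure $1$.

For $j\ge1$ and $x\in(0,1)$ let
\[
q_j(x)=\sup\Bigl\{\frac{|F(y)-F(x)|}{|y-x|}:y\in[0,1),\ 0<|y-x|<\frac1j\Bigr\}.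
\]
The series for $F$ converges uniformly by \eqref{eq:kraft} and its terms are right-continuous, so $F$ is right-continuous. The supremum may therefore be taken over rational $y$, and $q_j$ is measurable. If $x\in D$, then $q_j(x)\to0$ as $j\to\infty$, because $F'(x)=0$. Moreover $q_j(x)$ is then finite for every $j$: the quotients are bounded for $y$ near $x$ because $F'(x)=0$, and elsewhere because $F$ is bounded. By Egorov's theorem and inner regularity there is a compact $Q\subseteq D$ with $\lambda(Q)>1-\varepsilon$ on which $q_j\to0$ uniformly.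

Let $\eta(r)$ be the supremum of $|F(x)-F(y)|/|x-y|$ over $x,y\in Q$ with $0<|x-y|\le r$. Then $\eta$ is nondecreasing, and $\eta(r)\le\sup_Qq_j$ for $r<1/j$, so $\eta(r)\to0$ as $r\to0$. In particular $\eta(r_0)<\infty$ for some $r_0$. Quotients with $|x-y|\ge r_0$ are at most $1/r_0$, so $\eta$ is finite everywhere.
\end{proof}

\begin{proposition}\label{prop:whitney}
For every $\varepsilon>0$ there is $h\in C^1([0,1])$ with $\mu\{Y:\hat\Omega_V(Y)=h(\pi(Y))\}>1-\varepsilon$.
\end{proposition}

If $\varepsilon\le1$, the set in the proposition has positive measure. By Theorem~\ref{thm:smooth}, $h'$ then has no computable modulus of continuity.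

\begin{proof}
We may assume $\varepsilon<1$. Let $Q$ and $\eta$ be as in Lemma~\ref{lem:flat}. It suffices to find $h\in C^1([0,1])$ with $h=F$ on $Q$, since then \eqref{eq:transfer} gives $f=h\circ\pi$ almost everywhere on $\pi^{-1}(Q)$, a set of measure $\lambda(Q)>1-\varepsilon$. The existence of such an $h$, with $h'=0$ on $Q$, is the one-dimensional $C^1$ case of Whitney's extension theorem \cite{Wh}, applied to the data $(F\restriction Q,0)$. In our situation a direct construction is short.

Let $\varphi(t)=3t^2-2t^3$. Then $\varphi(0)=0$, $\varphi(1)=1$, and $\varphi'(t)=6t(1-t)$ vanishes at $0$ and $1$ and lies in $[0,\frac32]$ on $[0,1]$. Put $h=F$ on $Q$, let $h$ be constant on $[0,\min Q]$ and on $[\max Q,1]$, and on each bounded gap $(u,v)$ of $Q$ (a component of $[\min Q,\max Q]\setminus Q$) let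
\[
h(x)=F(u)+(F(v)-F(u))\,\varphi\Bigl(\frac{x-u}{v-u}\Bigr).
\]
On such a gap,
\begin{equation}\label{eq:gap}
|h'|\le\frac32\,\frac{|F(v)-F(u)|}{v-u}\le\frac32\,\eta(v-u).
\end{equation}
Off $Q$ the function $h$ is clearly $C^1$. Let $x\in Q$. We check that $h$ has right derivative $0$ at $x$ and that $h'(y)\to0$ as $y\downarrow x$. The left side is symmetric, since $\varphi(1-t)=1-\varphi(t)$ and the estimate of Lemma~\ref{lem:flat} does not distinguish left from right.

If $x=\max Q$, then $h$ is constant to the right of $x$. If $x$ is the left endpoint of a bounded gap, both statements hold because $\varphi'$ is continuous and $\varphi'(0)=0$. Otherwise, for each $r\in(0,1]$ there is $x'\in Q$ with $x<x'<x+r$. Let $y\in(x,x')$. If $y\in Q$, then $|h(y)-h(x)|\le\eta(r)(y-x)$. If $y\notin Q$, then $y$ lies in a gap $(u,v)$ with $x<u<v\le x'$, so $v-u<r$, and by \eqref{eq:gap}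
\[
|h(y)-h(x)|\le|h(y)-h(u)|+|F(u)-F(x)|\le\tfrac32\eta(r)(y-u)+\eta(r)(u-x)\le\tfrac32\eta(r)(y-x).
\]
Since $\eta(r)\to0$ as $r\to0$, the right derivative at $x$ is $0$. So in all cases the right derivative at $x$ is $0$. Together with the left side this shows that $h'$ exists and is $0$ at all points of $Q$. In the last case it follows, by \eqref{eq:gap} for $y\notin Q$, that $|h'(y)|\le\frac32\eta(r)$ for all $y\in(x,x')$, and so $h'(y)\to0$ as $y\downarrow x$.
\end{proof}

\begin{corollary}\label{cor:law}
If $Y$ is uniformly distributed on $2^\omega$, then the distribution of $\hat\Omega_V(Y)$ is singular continuous: it has no atoms, and it is concentrated on a Lebesgue null set.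
\end{corollary}

\begin{proof}
There are no atoms by Theorem~\ref{thm:main}. For $i\ge2$ let $Q_i$ and $\eta_i$ be as in Lemma~\ref{lem:flat} for $\varepsilon=1/i$. The restriction of $F$ to $Q_i$ is continuous, so $F(Q_i)$ is compact. Cut $[0,1]$ into $n$ intervals of length $1/n$. The part of $Q_i$ in one of them has an image of diameter at most $\eta_i(1/n)/n$, so $\lambda(F(Q_i))\le\eta_i(1/n)$. Let $n\to\infty$ to get $\lambda(F(Q_i))=0$. (In general, a real function maps any set on which its derivative exists and is $0$ onto a null set; see \cite[Ch.~VII]{Sa}.) So $N=\bigcup_iF(Q_i)$ is a Borel null set. By \eqref{eq:transfer}, $f(Y)\in N$ for almost every $Y$ with $\pi(Y)\in\bigcup_iQ_i$. Since $\lambda(\bigcup_iQ_i)=1$, this means $f(Y)\in N$ for almost every $Y$.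
\end{proof}

\begin{thebibliography}{9}
\bibitem{CO} \emph{Chaitin's $\Omega$ as a continuous function}, \texttt{http://www.math.wisc.edu/\~{}jmiller/Papers/omega\_function.pdf}.
\bibitem{DH} Downey and Hirschfeldt, \emph{Algorithmic Randomness and Complexity}.
\bibitem{Sa} Saks, \emph{Theory of the Integral}.
\bibitem{Wh} Whitney, \emph{Trans. AMS} \textbf{36} (1934).
\bibitem{Wi} Williams, \emph{Probability with Martingales}.
\end{thebibliography}

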